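# Weak and strong invariance of full conditional probabilities

## 1. The affine group acting on half-open intervals

Length on the line is not invariant under scaling, but ratios of lengths are. If $g(x)=ax+b$ with $a>0$, then $\lambda(gA)/\lambda(gB)=\lambda(A)/\lambda(B)$. On the other hand, $x\mapsto x/2$ carries $[0,2)$ onto one half of itself, so a part and the whole cannot be given the same weight. These notes are about the gap between these two kinds of symmetry for conditional probabilities. We begin with the definitions.

**Definition (full conditional probability).** Let $\mathscr F$ be an algebra of subsets of $\Omega$. A *full conditional (finitely additive) probability* on $\mathscr F$ is a function $P:\mathscr F\times(\mathscr F\setminus\{\emptyset\})\to[0,1]$ such that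

* (a) for each nonempty $B\in\mathscr F$, $P(\,\cdot\mid B)$ is a finitely additive probability on $\mathscr F$ with $P(B\mid B)=1$;
* (b) $P(A\mid B)\,P(B\mid C)=P(A\mid C)$ whenever $A\subseteq B\subseteq C$ are in $\mathscr F$ and $B\neq\emptyset$.

From now on "probability" means full conditional probability. By (a), $P(B^c\mid B)=0$, so always $P(A\mid B)=P(A\cap B\mid B)$.

The point of the notion is that *every* nonempty $B$ may be conditioned on, even one that is null for $P(\,\cdot\mid\Omega)$. For example, on $\mathcal P\{1,2\}$ put $P(A\mid\{1,2\})=1$ if $1\in A$ and $0$ otherwise. Then $\{2\}$ has probability $0$, and still $P(\{2\}\mid\{2\})=1$. Other examples come from weights: on a finite algebra, let $v$ be finitely additive with $v(A)>0$ for all $A\ne\emptyset$, and put $P_v(A\mid B)=v(A\cap B)/v(B)$. Both (a) and (b) are immediate.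

**Definition (two kinds of invariance).** Let $G$ act on $\Omega$, and let $\mathscr F$ be $G$-invariant, meaning $gA\in\mathscr F$ for $g\in G$, $A\in\mathscr F$. A probability $P$ on $\mathscr F$ is

* *weakly $G$-invariant* if $P(gA\mid gB)=P(A\mid B)$ for all $g\in G$ and $A,B\in\mathscr F$ with $B\ne\emptyset$;
* *strongly $G$-invariant* if $P(gA\mid B)=P(A\mid B)$ for all $g\in G$ and $A,B\in\mathscr F$ with $A\cup gA\subseteq B$ and $B\neq\emptyset$.

**Lemma 1.** Strong $G$-invariance implies weak $G$-invariance.

*Proof.* Let $P$ be strongly invariant and $B\ne\emptyset$. Replacing $A$ by $A\cap B$ we may assume $A\subseteq B$. Let $D=B\cup gB$. Strong invariance gives $P(gA\mid D)=P(A\mid D)$ and $P(gB\mid D)=P(B\mid D)$. The last two numbers are equal and sum to at least $1$, so they are positive. By (b),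
$$P(gA\mid gB)=\frac{P(gA\mid D)}{P(gB\mid D)}=\frac{P(A\mid D)}{P(B\mid D)}=P(A\mid B).\qquad\square$$

The question, posed in connection with the work "Two Kinds of Invariance of Full Conditional Probabilities", is this. *Is there a group $G$ acting on a space $(\Omega,\mathscr F)$ that admits a weakly $G$-invariant probability but no strongly $G$-invariant one? What if $\mathscr F=\mathcal P\Omega$ is the power set?* The answer is yes to both parts.

Two small cases show what is being asked.

*An involution.* Suppose $g^2=1$ and $P$ is weakly invariant under $g$. Put $D=A\cup gA$ with $A\ne\emptyset$. Then $gD=D$, so $P(gA\mid D)=P(g\,gA\mid gD)=P(A\mid D)$. If $B\supseteq D$, multiplying by $P(D\mid B)$ and using (b) gives $P(gA\mid B)=P(A\mid B)$. So weak invariance under an involution is already strong.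

*Translations of $\mathbb Z$.* Let $\mathscr F$ be the finite and cofinite subsets of $\mathbb Z$. For finite $B\ne\emptyset$ let $P(A\mid B)=1$ if $\max B\in A$ and $0$ otherwise. For cofinite $B$ let $P(A\mid B)$ be $1$ or $0$ according as $A$ is cofinite or finite. This is a probability and is weakly $\mathbb Z$-invariant (the verification is in Section 7, for a general ordered group). It is not strongly invariant, since $P(\{0\}\mid\{0,1\})=0\neq1=P(\{1\}\mid\{0,1\})$. But this does not answer the question, because the same space carries a strongly invariant probability: use $|A\cap B|/|B|$ for finite $B$, and the same $0$–$1$ rule for cofinite $B$. We need a space on which *every* attempt at strong invariance fails.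

The affine group provides one.

**Theorem 1.** Let $\Omega=\mathbb R$, $G=\{x\mapsto ax+b:a>0\}$, and let $\mathscr F$ consist of the finite unions of bounded intervals $[a,b)$ together with their complements. Then $\mathscr F$ admits a weakly $G$-invariant probability but no strongly $G$-invariant probability.

*Proof.* Let $\mathscr I$ be the family of finite unions of bounded intervals $[a,b)$, including $\emptyset$. It is closed under unions and differences, so $\mathscr F=\mathscr I\cup\{A^c:A\in\mathscr I\}$ is an algebra. An affine map with $a>0$ sends such an interval to another one, so $\mathscr F$ is $G$-invariant, and $G$ preserves each of the two kinds of set. Call a complement of a member of $\mathscr I$ *co-$\mathscr I$*. Members of $\mathscr I$ are bounded and co-$\mathscr I$ sets are not, so no set is of both kinds. Two co-$\mathscr I$ sets always meet. Every nonempty member of $\mathscr I$ has positive length $\lambda$. Define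
$$P(A\mid B)=\frac{\lambda(A\cap B)}{\lambda(B)}\quad(\emptyset\ne B\in\mathscr I),\qquad P(A\mid B)=\begin{cases}1&A\text{ co-}\mathscr I\\0&A\in\mathscr I\end{cases}\quad(B\text{ co-}\mathscr I).$$

**(a)** For $B\in\mathscr I$ this is clear. For $B$ co-$\mathscr I$, let $A,A'$ be disjoint. They are not both co-$\mathscr I$. If one is, so is $A\cup A'$, and additivity reads $1=1+0$; if none is, it reads $0=0+0$. Also $P(B\mid B)=P(\mathbb R\mid B)=1$.

**(b)** Let $A\subseteq B\subseteq C$, $B\neq\emptyset$. If $C\in\mathscr I$, then $A,B$ are bounded members of $\mathscr F$, so they are in $\mathscr I$, and (b) is cancellation of $\lambda(B)$. If $C$ is co-$\mathscr I$ and $B\in\mathscr I$, then also $A\in\mathscr I$, so $P(B\mid C)=P(A\mid C)=0$ and both sides vanish. If $B$ and $C$ are both co-$\mathscr I$, then $P(B\mid C)=1$ and $P(A\mid B)=P(A\mid C)$, since these depend only on the kind of $A$.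

**Weak invariance.** If $g(x)=ax+b$, then $\lambda(g(A\cap B))=a\lambda(A\cap B)$ and $\lambda(gB)=a\lambda(B)$, and $g$ preserves the two kinds.

**No strong one.** Suppose $P$ is strongly invariant, and let $B=[0,2)$. With $g(x)=x/2$ and $A=B$ we get $P([0,1)\mid B)=P(B\mid B)=1$. With $g(x)=x/2+1$ we get $P([1,2)\mid B)=1$. These sets are disjoint, so additivity gives $P(B\mid B)=2$, a contradiction. $\square$

What changes when $\mathscr F$ becomes the full power set? The obstruction to strong invariance carries over at once: all it needs is a set $B$ split into pieces $g_1B,g_2B$. The construction of the weak probability does not carry over. It worked because $\mathscr F$ was chosen so that each nonempty set is either of positive finite length or is almost everything. On a power set we must also condition on points, countable sets, Cantor sets and sets with no length at all, and relate all of these scales consistently through (b). No formula is in sight, so we need an existence theorem.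

## 2. The lamplighter group and a splitting of $\mathbb F_2[x]$

We copy the affine picture with a group whose "translations" are as tame as possible.

**Definition (locally finite, locally cyclic).** A group is *locally finite* if each finitely generated subgroup is finite, and *locally cyclic* if each finitely generated subgroup is cyclic.

The additive group $\mathbb F_2[x,x^{-1}]$ is locally finite: $r$ elements generate a subgroup of order at most $2^r$. The groups $\mathbb Z$ and $\mathbb Q$ are locally cyclic (for $\mathbb Q$, take a common denominator); $\mathbb Z^2$ is not.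

**Theorem 3.** Let $\Omega=\mathbb F_2[x,x^{-1}]$ and let $G$ be generated by $t:f\mapsto xf$ and the translations $h_w:f\mapsto f+w$ (the lamplighter group). Then $\mathcal P\Omega$ admits a weakly but no strongly $G$-invariant probability. The same holds for $G$ acting on $\mathcal PG$ by left multiplication.

(The theorem is numbered by its place in the list of four main results; Theorem 2, in Section 5, is used to prove it.)

*Proof that there is no strong one.* Let $E=\mathbb F_2[x]$; it plays the role of $[0,2)$. Sorting polynomials by constant term,
$$E=xE\sqcup(1+xE)=tE\sqcup h_1tE .$$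
If $P$ is strongly invariant, take $A=B=E$ and $g=t$ to get $P(tE\mid E)=1$. Then take $g=h_1t$ to get $P(h_1tE\mid E)=1$. The sets are disjoint, so $2\le1$, a contradiction.

On $\mathcal PG$ use $E'=\{g\in G:g(0)\in\mathbb F_2[x]\}$, which contains $1$. An element $g$ lies in $tE'$ iff $t^{-1}g\in E'$, i.e. iff $g(0)\in x\mathbb F_2[x]$. It lies in $h_1tE'$ iff $g(0)-1\in x\mathbb F_2[x]$. So $E'=tE'\sqcup h_1tE'$, and the same argument applies. $\square$ (first half)

Now for weak existence. Let $N=\{h_w\}$, isomorphic to the additive group $\mathbb F_2[x,x^{-1}]$. Since $th_wt^{-1}$ sends $f$ to $x(x^{-1}f+w)=f+xw$,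
$$th_wt^{-1}=h_{xw},\qquad t^{-1}h_wt=h_{x^{-1}w},$$
so $N\lhd G$ and $G/N$ is cyclic, generated by $tN$. For $N$ alone we can achieve even strong invariance. This uses a compactness principle that will serve throughout.

**Lemma 2 (compactness).** Let $X=[0,1]^{\mathscr F\times(\mathscr F\setminus\{\emptyset\})}$. Let $\Phi$ be a family of functions $\varphi:X\to\mathbb R$, each continuous and depending on finitely many coordinates. If for every finite $\Phi_0\subseteq\Phi$ and every $\varepsilon>0$ some $P\in X$ has $|\varphi(P)|\le\varepsilon$ for all $\varphi\in\Phi_0$, then some $P\in X$ has $\varphi(P)=0$ for all $\varphi\in\Phi$.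

*Proof.* $X$ is compact by Tychonoff's theorem. The sets $\{|\varphi|\le\varepsilon\}$, for $\varphi\in\Phi$ and $\varepsilon>0$, are closed. By hypothesis (applied to the least $\varepsilon$ that occurs) any finitely many of them have a common point. So they all have a common point $P$, and $\varphi(P)=0$ for all $\varphi$. $\square$

Condition (a) is a family of equations of this type: $P(B\mid B)=1$, $P(\Omega\mid B)=1$, and $P(A\cup A'\mid B)=P(A\mid B)+P(A'\mid B)$ for disjoint $A,A'$. So are (b), and weak and strong invariance.

**Lemma 3.** If $N$ is locally finite, then any algebra $\mathscr F$ invariant under an action of $N$ on $\Omega\ne\emptyset$ admits a strongly $N$-invariant probability.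

*Proof.* By Lemma 2 it is enough to satisfy finitely many instances of (a), (b) and strong $N$-invariance. The sets that occur in them generate a finite algebra $\mathscr A\subseteq\mathscr F$, and the group elements that occur form a finite $S\subseteq N$. The group $H=\langle S\rangle$ is finite. Let $F_0$ be a finite set that meets every atom of $\mathscr A$. Then $HF_0$ is finite and $H$-invariant, and we put $\mu(A)=|A\cap HF_0|$. Each nonempty $A\in\mathscr A$ contains an atom, so $\mu(A)>0$ and $P_\mu$ is a probability on $\mathscr A$. For $h\in S$ with $A,hA\in\mathscr A$,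
$$\mu(hA)=|hA\cap HF_0|=|A\cap h^{-1}HF_0|=\mu(A).$$
So if $A\cup hA\subseteq B\ne\emptyset$ in $\mathscr A$, then $P_\mu(hA\mid B)=P_\mu(A\mid B)$. Extend $P_\mu$ arbitrarily to a point of $X$; it satisfies the given instances exactly. $\square$

So Theorem 3 comes down to this: from a strongly $N$-invariant $Q$, with $G=\langle N,t\rangle$, produce a $P$ that is still a probability and is also weakly invariant under $t$.

## 3. Averaging over powers of $t$, and two ways it breaks

The natural thing to do is to average over the powers of $t$. Put $Q_k(A\mid B)=Q(t^kA\mid t^kB)$. Each $Q_k$ is a probability. It is strongly $N$-invariant, since $t^khA=(t^kht^{-k})t^kA$ and $t^kht^{-k}\in N$. Let $\overline Q_M=\frac1M\sum_{k<M}Q_k$. Then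
$$\overline Q_M(tA\mid tB)-\overline Q_M(A\mid B)=\tfrac1M\bigl(Q_M(A\mid B)-Q_0(A\mid B)\bigr)\to0,$$
and (a) and strong $N$-invariance, being affine conditions, survive the averaging. What breaks is (b), because it is quadratic. On $\{1,2,3\}$ take weights $v=(1,1,2)$ and $u=(3,1,12)$, with $A=\{1\}$, $B=\{1,2\}$, $C=\{1,2,3\}$:
$$P_v:\ P(A|B)=\tfrac12,\ P(B|C)=\tfrac12,\ P(A|C)=\tfrac14;\qquad P_u:\ \tfrac34,\ \tfrac14,\ \tfrac3{16}.$$
The averages are $\frac58,\ \frac38,\ \frac7{32}$, and $\frac58\cdot\frac38=\frac{15}{64}\neq\frac{14}{64}$.

So average *measures* instead of conditional probabilities. If, on a finite algebra, $Q$ is close to some $P_\mu$, put $\nu(A)=\sum_{k<M}w_k\,\mu(t^kA)$ with weights $w_k\ge0$. Then $P_\nu$ satisfies (a) and (b) exactly, whatever the weights are. With $v_k=\mu(t^k\,\cdot)$, invariance under $t$ asks that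
$$\sum_{k<M}w_kv_k\quad\text{and}\quad\sum_{k<M}w_kv_{k+1}$$
have nearly the same conditional probabilities, for *all* pairs $(A,B)$ in the finite algebra.

Equal weights do not work, even if all $v_k$ are normalized to mass $1$. As a sequence of measures on $\{1,2,3\}$ take
$$v_k=\bigl(10^{-k-1}u_k,\ 1-10^{-k-1}\bigr),\qquad u_k=(0.1,\,0.9)\ (k\text{ even}),\quad u_k=(0.9,\,0.1)\ (k\text{ odd}).$$
With $w_k=1$, the restriction of $\sum_{k<M}v_k$ to $\{1,2\}$ is a sum in which the first term has share $0.9/(1-10^{-M})>0.9$. So $P(\{1\}\mid\{1,2\})<0.9\cdot0.1+0.1\cdot 0.9=0.18$. For the shifted sum the first term is a multiple of $u_1$, and $P(\{1\}\mid\{1,2\})>0.82$. The gap exceeds $0.64$ for every $M\ge1$. The trouble is that $\{1,2\}$ lives on a scale of its own, and the averaging is not spread out on that scale.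

Other weights do work here. Take $w_k=10^k$ and $M$ even. On $\{1,2\}$ both sums are multiples of $(1,1)$, so they agree there. For $B\ni3$, write $u$ for either sum. The quantity $x/(x+y)$ increases with $x$, and $u(\{1,2\})\le M/10$, while $u(\Omega)=\sum_{k<M}10^k\ge10^{M-1}$. So $P_u(B\cap\{1,2\}\mid B)\le M10^{-M}$. Hence for $B\ni3$ and any $A$, $P_u(A\mid B)$ is within $M10^{-M}$ of $1$ (if $3\in A$) or of $0$ (if $3\notin A$), on the same side for both sums, so the two sums differ by at most $M10^{-M}$.

The question is whether good weights always exist, with $M$ depending only on the finite algebra and on $\varepsilon$. They do, and they come from a fixed point theorem.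

## 4. Finite algebras: approximation by measures, and the choice of weights

A finitely additive $v:\mathscr A\to[0,\infty)$ on a finite algebra is *strictly positive* if $v(A)>0$ for all nonempty $A$.

The first lemma reduces probabilities on finite algebras to those of the form $P_v$.

**Lemma 4.** If $Q$ is a probability on a finite algebra $\mathscr A$ and $\delta>0$, there is a strictly positive $v$ with $|P_v(A\mid B)-Q(A\mid B)|<\delta$ for all $A,B\in\mathscr A$, $B\ne\emptyset$.

*Proof.* **Peel off the null layers.** Let $B_0=\Omega$. Given $B_j\neq\emptyset$, let $B_{j+1}$ be the union of the atoms $A\subseteq B_j$ with $Q(A\mid B_j)=0$. Then $Q(B_{j+1}\mid B_j)=0$ while $Q(B_j\mid B_j)=1$, so $B_{j+1}\subsetneq B_j$. The sequence therefore strictly decreases until some $B_m=\emptyset$.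

**Give deeper layers smaller weight.** For $\eta>0$ let $v_\eta=\sum_{j<m}\eta^jQ(\,\cdot\mid B_j)$. Each atom lies in exactly one $B_j\setminus B_{j+1}$, where its $Q(\,\cdot\mid B_j)$-value is positive. So $v_\eta$ is strictly positive.

**Let $\eta\to0$.** Fix $B\ne\emptyset$, and let $j$ be largest with $B\subseteq B_j$. For $i<j$ we have $B\subseteq B_j\subseteq B_{i+1}$, so $Q(B\mid B_i)=0$. Since $B\not\subseteq B_{j+1}$, some atom in $B$ has positive $Q(\,\cdot\mid B_j)$-value, so $Q(B\mid B_j)>0$. Thus in both $v_\eta(A\cap B)$ and $v_\eta(B)$ the terms with $i<j$ vanish. Dividing both by $\eta^j$ and letting $\eta\to0$,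
$$P_{v_\eta}(A\mid B)\to\frac{Q(A\cap B\mid B_j)}{Q(B\mid B_j)}=Q(A\cap B\mid B)=Q(A\mid B),$$
where (b) was used for $A\cap B\subseteq B\subseteq B_j$. There are finitely many pairs $(A,B)$, so a small $\eta$ works for all of them. $\square$

For strictly positive $u,v$ on a finite algebra $\mathscr U$ let
$$d(u,v)=\max\{|P_u(A\mid B)-P_v(A\mid B)|:A,B\in\mathscr U,\ B\neq\emptyset\}.\tag{1}$$

**Balls are cones.** For fixed $v$ and $\varepsilon>0$, the set of strictly positive $u$ with $d(u,v)<\varepsilon$ is a convex cone, i.e. closed under sums and positive multiples. Indeed, multiplying by $u(B)>0$, the condition becomes the system of linear inequalities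
$$\bigl(P_v(A\mid B)-\varepsilon\bigr)u(B)<u(A\cap B)<\bigl(P_v(A\mid B)+\varepsilon\bigr)u(B).\tag{2}$$

It matters that the center $v$ is the *same* for all the $u$ that we add. Closeness term by term is not enough: with $u_1=v_1=(9,1)$, $u_2=(1,9)$, $v_2=(10,90)$ we have $d(u_i,v_i)=0$ for $i=1,2$. But $u_1+u_2=(10,10)$ and $v_1+v_2=(19,91)$ give the first point probabilities $\frac12$ and $\frac{19}{110}$. So we look for weights for which *every* term used in $\sum w_kv_k$ is built from pieces close to the single measure $\sum w_kv_{k+1}$. Since that measure depends on the weights, this is a fixed point problem.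

**Lemma 5.** For each finite algebra $\mathscr U$ and $\varepsilon>0$ there is $M$ such that for all strictly positive $v_0,\dots,v_M$ on $\mathscr U$ there are $w_0,\dots,w_{M-1}\ge0$, not all $0$, with
$$d\Bigl(\sum_{k<M}w_kv_k,\ \sum_{k<M}w_kv_{k+1}\Bigr)<\varepsilon .$$

*Proof.* **Choose $M$ by counting cells.** Split $[0,1]$ into $q$ disjoint intervals of length $1/q<\varepsilon$. The *cell* of $u$ records, for each pair $(A,B)$ with $B\ne\emptyset$, the interval that contains $P_u(A\mid B)$. Let $M$ be the finite number of conceivable cells. Two measures in the same cell are at $d$-distance less than $\varepsilon$.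

**Find a stage at which one more measure brings no new cell.** For $0\le j\le M$ let $C_j=\{\sum_{k\le j}w_kv_k:w_k\ge0\text{ not all }0\}$, and let $E_j$ be the set of cells that meet $C_j$. Then $E_0\subseteq E_1\subseteq\dots\subseteq E_M$, with $|E_0|\ge1$ and $|E_M|\le M$. If all $M$ inclusions were strict, $|E_M|$ would be at least $M+1$. So $E_j=E_{j+1}$ for some $j\le M-1$. Fix this $j$.

**Choose representatives and their shifts.** For each $\beta\in E_j$ choose $y_\beta=\sum_{k\le j}w_k^\beta v_k\in C_j$ in cell $\beta$, and put $y'_\beta=\sum_{k\le j}w_k^\beta v_{k+1}\in C_{j+1}$. For $c$ in the simplex $\Delta$ with vertex set $E_j$ put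
$$y(c)=\sum_\beta c_\beta y_\beta,\qquad y'(c)=\sum_\beta c_\beta y'_\beta\in C_{j+1}.$$

**Set up the fixed point.** Let $u\in C_{j+1}$. Its cell $\beta$ is in $E_{j+1}=E_j$, so $u$ and $y_\beta$ lie in the same cell, and $d(u,y_\beta)<\varepsilon$. Hence, with $\psi_\beta(u)=\max(0,\varepsilon-d(u,y_\beta))$, we have $\sum_\gamma\psi_\gamma(u)>0$ for every $u\in C_{j+1}$. So the map
$$\Delta\to\Delta,\qquad c\mapsto\Bigl(\psi_\beta(y'(c))\Big/\sum_\gamma\psi_\gamma(y'(c))\Bigr)_{\beta\in E_j}$$
is well defined. It is continuous: $y'(c)$ depends linearly on $c$, and $u\mapsto d(u,y_\beta)$ is continuous on strictly positive measures, where all denominators $u(B)$ are positive. By Brouwer's theorem it has a fixed point $c$.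

**Read off the weights.** If $c_\beta>0$, then $\psi_\beta(y'(c))>0$, so $d(y_\beta,y'(c))<\varepsilon$. By (2) with the one center $v=y'(c)$, the positive combination $y(c)$ of these $y_\beta$ satisfies $d(y(c),y'(c))<\varepsilon$. Let $w_k=\sum_\beta c_\beta w_k^\beta$ for $k\le j$, and $w_k=0$ for $j<k<M$. They are not all $0$, since some $c_\beta>0$ and the $w_k^\beta$ for that $\beta$ are not all $0$. Finally $\sum_{k<M}w_kv_k=y(c)$ and $\sum_{k<M}w_kv_{k+1}=y'(c)$. $\square$

## 5. Extending from $N$ to $G$ when $G/N$ is locally cyclic

**Theorem 2.** Let $N\lhd G$ with $G/N$ locally cyclic (e.g. $G/N\cong\mathbb Z$), and let $\mathscr F$ be any $G$-invariant algebra. If $\mathscr F$ admits a strongly $N$-invariant probability, then it admits one that is strongly $N$-invariant *and* weakly $G$-invariant.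

*Proof, cyclic case.* Let $G=\langle N,t\rangle$, and let $Q$ be a strongly $N$-invariant probability on $\mathscr F$.

**Step 1: reduce to finitely many approximate conditions.** In Lemma 2 let $\Phi$ consist of all instances of (a) and (b), all instances of strong $N$-invariance, and all equations $P(tA\mid tB)=P(A\mid B)$. We must satisfy finitely many of them up to a given $\varepsilon>0$. Collecting the finitely many sets that occur, choose a finite algebra $\mathscr U\subseteq\mathscr F$ and a finite $S\subseteq N$ such that all these conditions are among the following: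

1. (a) and (b) for sets in $\mathscr A$, the algebra generated by $\mathscr U\cup t\,\mathscr U$;
2. $P(hA\mid B)=P(A\mid B)$ with $h\in S$, $A,hA,B\in\mathscr U$ and $A\cup hA\subseteq B\neq\emptyset$;
3. $P(tA\mid tB)=P(A\mid B)$ with $A,B\in\mathscr U$, $B\ne\emptyset$.

**Step 2: replace $Q$ by a measure on a window of length $M$.** Let $M$ be as in Lemma 5 for $\mathscr U$ and $\varepsilon$. Let $\mathscr B\subseteq\mathscr F$ be the finite algebra generated by the $t^k\mathscr U$, $0\le k\le M$. As $t^k\mathscr A$ is generated by $t^k\mathscr U\cup t^{k+1}\mathscr U$, we have $t^k\mathscr A\subseteq\mathscr B$ for $0\le k\le M-1$. Lemma 4, applied to the restriction of $Q$ to $\mathscr B$, gives a strictly positive $\mu$ on $\mathscr B$ with $|P_\mu-Q|<\varepsilon/2$ for all pairs from $\mathscr B$.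

**Step 3: $\mu$ is nearly $N$-invariant along the window.** In situation 2, $t^khA=(t^kht^{-k})\,t^kA$ with $t^kht^{-k}\in N$, and both $t^kA$ and $t^khA$ lie in $t^kB$. So $Q(t^khA\mid t^kB)=Q(t^kA\mid t^kB)$, and $P_\mu$ of these two differs by at most $\varepsilon$. Multiplying by $\mu(t^kB)$,
$$|\mu(t^khA)-\mu(t^kA)|\le\varepsilon\,\mu(t^kB)\qquad(0\le k\le M).\tag{3}$$

**Step 4: average with the weights of Lemma 5.** Let $v_k(U)=\mu(t^kU)$ for $U\in\mathscr U$, $0\le k\le M$; these are strictly positive. Take $w_0,\dots,w_{M-1}$ from Lemma 5, and define
$$\nu(A)=\sum_{k<M}w_k\,\mu(t^kA)\qquad(A\in\mathscr A).$$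
Since some $w_k>0$, $\nu$ is strictly positive.

**Step 5: check the three kinds of condition for $P_\nu$.** Kind 1 holds exactly, as for every $P_v$. For kind 2, multiply (3) by $w_k$ and sum over $k<M$: $|\nu(hA)-\nu(A)|\le\varepsilon\,\nu(B)$. Dividing by $\nu(B)$ gives kind 2 up to $\varepsilon$. For kind 3, on $\mathscr U$ we have $\nu(U)=\sum_{k<M} w_kv_k(U)$ and $\nu(tU)=\sum_{k<M} w_kv_{k+1}(U)$. So $P_\nu(A\mid B)$ and $P_\nu(tA\mid tB)$ are the conditional probabilities of $A$ given $B$ for the two measures in Lemma 5, and they differ by less than $\varepsilon$. Extending $P_\nu$ arbitrarily to a point of $X$ completes the approximation.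

**Step 6: collect.** Lemma 2 gives a strongly $N$-invariant probability $P$ with $P(tA\mid tB)=P(A\mid B)$ for all $A,B$. The set of $g\in G$ with $P(gA\mid gB)=P(A\mid B)$ for all $A,B$ is closed under products, and under inverses (replace $A,B$ by $g^{-1}A,g^{-1}B$). It contains $t$, and it contains $N$ by Lemma 1. So it is $G$.

*Locally cyclic case.* In Lemma 2 take all instances of (a), (b), strong $N$-invariance, and $P(gA\mid gB)=P(A\mid B)$ for all $g\in G$. Finitely many of these involve only finitely many elements $g_1,\dots,g_r$ in equations of the last kind. Let $G'=\langle N,g_1,\dots,g_r\rangle$. Then $G'/N$ is a finitely generated subgroup of $G/N$, hence cyclic. The cyclic case for $G'$ gives a $P$ that satisfies all of these conditions exactly, and Lemma 2 finishes the proof. $\square$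

## 6. Weakly invariant probabilities on the power set

*Proof of Theorem 3, second half.* The group $N=\{h_w\}$ is locally finite and acts on $\Omega$, and on $G$ by left multiplication. Lemma 3 gives strongly $N$-invariant probabilities on $\mathcal P\Omega$ and on $\mathcal PG$. Since $G/N$ is cyclic, Theorem 2 gives weakly $G$-invariant ones. With the first half in Section 2, Theorem 3 is proved. $\square$

So the answer to the question is yes, and yes also for $\mathscr F=\mathcal P\Omega$. Only ZFC has been used.

*Remark.* The proof shows more. Suppose $N\lhd G$ is locally finite, $G/N$ is locally cyclic, and $a,b\in G$ freely generate a free semigroup $S$. Then every $(\Omega,\mathscr F)$ with a $G$-action and $\Omega\neq\emptyset$ admits a weakly $G$-invariant probability, by Lemma 3 and Theorem 2. But $\mathcal PG$ admits no strongly invariant one. Indeed, put $S^1=S\cup\{1\}$. Then $aS^1$ and $bS^1$ are disjoint subsets of $S^1$ (words that begin with $a$, respectively with $b$), and strong invariance would give both of them conditional probability $1$ given $S^1$.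

The hypothesis on $G/N$ cannot simply be dropped. Take $N=1$ and $G=\Omega$ free on $a,b$. If $P$ were weakly invariant on $\mathcal PG$, then $m(A)=P(A\mid G)$ would satisfy $m(gA)=P(gA\mid gG)=m(A)$, a left-invariant mean. There is none: let $W_s$ be the set of reduced words beginning with $s$. Then $G=W_a\cup aW_{a^{-1}}$ and $G=W_b\cup bW_{b^{-1}}$, so $m(W_a)+m(W_{a^{-1}})\ge1$ and $m(W_b)+m(W_{b^{-1}})\ge1$. But the four sets are disjoint, so these two sums add up to at most $1$.

## 7. The left order hidden in a weakly invariant probability

In Section 1 an involution could not tell weak from strong, and on $\mathbb Z$ it was the order that could. This is the general situation.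

**Definition (left-orderable).** A group $K$ is *left-orderable* if it has a total order with $a<b\Rightarrow ca<cb$. Equivalently, it has a *positive cone*: a set $\Pi$ with $\Pi\Pi\subseteq\Pi$ and $K=\{1\}\sqcup\Pi\sqcup\Pi^{-1}$. Given the order, take $\Pi=\{k:k>1\}$; given $\Pi$, let $a<b$ mean $a^{-1}b\in\Pi$.

For example, $\mathbb Z$ is left-orderable, and so is the trivial group. A left-orderable group is torsion-free: if $k>1$, then multiplying by $k$ on the left repeatedly, $1<k<k^2<\cdots$, and similarly if $k<1$.

We say that $P$ is *strongly invariant under $g$* if $P(gA\mid B)=P(A\mid B)$ whenever $A\cup gA\subseteq B\ne\emptyset$.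

**Theorem 4.** (i) If $P$ is weakly $G$-invariant, then $W=\{g:P\text{ is strongly invariant under }g\}$ is a normal subgroup of $G$, and $G/W$ is left-orderable.

(ii) *Every* weakly $G$-invariant probability on *every* $(\Omega,\mathscr F)$ is strongly $G$-invariant if and only if $G$ has no nontrivial left-orderable quotient. In particular, for $G$ generated by elements of finite order, weak and strong invariance coincide.

(iii) Let $O(G)$ be the least normal subgroup with left-orderable quotient. If $G/O(G)$ is locally cyclic, then $(\Omega,\mathscr F)$ admits a weakly $G$-invariant probability if and only if it admits a strongly $O(G)$-invariant one.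

**Comparing two sets.** The tool is a relative size. For nonempty $A,B\in\mathscr F$ let
$$\rho(A,B)=\frac{P(A\mid A\cup B)}{P(B\mid A\cup B)}\in[0,\infty].$$
Numerator and denominator sum to at least $1$, so they are not both $0$. Clearly $\rho(B,A)=1/\rho(A,B)$, with $1/0=\infty$ and $1/\infty=0$. In the example on $\mathbb Z$, $\rho(\{m\},\{n\})$ is $\infty$ if $m>n$ and $0$ if $m<n$. We need four facts.

**Fact 1.** If $D\supseteq A\cup B$ and $P(A\cup B\mid D)>0$, then $\rho(A,B)=P(A\mid D)/P(B\mid D)$. By (b), $P(A\mid D)=P(A\mid A\cup B)\,P(A\cup B\mid D)$, and likewise for $B$; the common positive factor cancels.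

**Fact 2.** $\rho(A,C)=\rho(A,B)\,\rho(B,C)$, unless the right side is $0\cdot\infty$ or $\infty\cdot0$. Put $D=A\cup B\cup C$ and let $\alpha,\beta,\gamma$ be the values $P(\,\cdot\mid D)$ of $A,B,C$. They sum to at least $1$, so they are not all $0$. Fact 1 applies to any pair whose two values are not both $0$.

* If $\alpha=\beta=0<\gamma$, then $\rho(B,C)=0=\rho(A,C)$, and the claim holds unless $\rho(A,B)=\infty$, which is excluded.
* If $\beta=\gamma=0<\alpha$, then $\rho(A,B)=\infty=\rho(A,C)$, and the claim holds unless $\rho(B,C)=0$, which is excluded.
* If $\alpha=\gamma=0<\beta$, then the right side is $0\cdot\infty$, which is excluded.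
* Otherwise at most one of the three is $0$, and Fact 1 applies to all pairs. The claim reads $\frac\alpha\gamma=\frac\alpha\beta\cdot\frac\beta\gamma$. If $\beta=0$, the right side is $\infty\cdot0$, excluded. If $\beta>0$, both sides are $0$ when $\alpha=0$, both are $\infty$ when $\gamma=0$, and otherwise it is arithmetic.

**Fact 3.** $P$ is strongly invariant under $g$ if and only if $\rho(gA,A)=1$ for all nonempty $A\in\mathscr F$. For ($\Rightarrow$), take $B=A\cup gA$ in the definition: numerator and denominator of $\rho(gA,A)$ are equal, and not both $0$. For ($\Leftarrow$), let $A\cup gA\subseteq B$ with $A\neq\emptyset$ (the case $A=\emptyset$ is trivial). If $P(A\cup gA\mid B)=0$, then $P(gA\mid B)=P(A\mid B)=0$. Otherwise Fact 1 gives $P(gA\mid B)/P(A\mid B)=\rho(gA,A)=1$.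

**Fact 4.** If $P$ is weakly $G$-invariant, then $\rho(gA,gB)=\rho(A,B)$, because $gA\cup gB=g(A\cup B)$.

*Proof of (i).* **A multiplicative function, where it makes sense.** Let $P$ be weakly $G$-invariant and $c_A(g)=\rho(gA,A)$. By Fact 2 with middle set $gA$, and Fact 4,
$$c_A(gh)=\rho(ghA,gA)\,\rho(gA,A)=c_A(h)\,c_A(g)\quad\text{unless this is }0\cdot\infty\text{ or }\infty\cdot0.\tag{4}$$
Also $c_A(g^{-1})=\rho(g^{-1}A,A)=\rho(A,gA)=1/c_A(g)$.

**$W$ is a normal subgroup.** By Fact 3, $W=\{g:c_A(g)=1\text{ for all }A\}$. By (4) and the formula for inverses it is a subgroup. If $g\in W$ and $k\in G$, Fact 4 gives $c_A(kgk^{-1})=\rho(kgk^{-1}A,A)=\rho(gk^{-1}A,k^{-1}A)=1$, so $kgk^{-1}\in W$.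

**A positive cone, by first difference.** Well-order $\mathscr F\setminus\{\emptyset\}$. For $g\notin W$ let $A_g$ be the first $A$ with $c_A(g)\ne1$, and let
$$\Pi=\{g\notin W:c_{A_g}(g)>1\}.$$
As $c_A(g^{-1})=1/c_A(g)$, we have $A_{g^{-1}}=A_g$, and exactly one of $g,g^{-1}$ is in $\Pi$. So $G=W\sqcup\Pi\sqcup\Pi^{-1}$.

Let $g,h\in\Pi$, and let $A'$ be the earlier of $A_g,A_h$. For $A$ before $A'$, (4) gives $c_A(gh)=1\cdot1=1$. At $A'$ both factors are at least $1$ and one of them is greater than $1$. So the product is not of an excluded form, and $c_{A'}(gh)>1$. Hence $gh\in\Pi$. If $g\in\Pi$ and $w\in W$, then for every $A$ one factor in (4) is $1$, so nothing is excluded, and $c_A(wg)=c_A(gw)=c_A(g)$. Hence $W\Pi\cup\Pi W\subseteq\Pi$.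

**The order.** Let $gW<hW$ mean $g^{-1}h\in\Pi$. This is well defined since $W\Pi W\subseteq\Pi$. It is total by $G=W\sqcup\Pi\sqcup\Pi^{-1}$, transitive by $\Pi\Pi\subseteq\Pi$, and left-invariant since $(kg)^{-1}(kh)=g^{-1}h$. So $G/W$ is left-orderable.

*Proof of (ii).* **If there is no nontrivial left-orderable quotient**, then for each weakly invariant $P$ part (i) forces $W=G$, i.e. $P$ is strongly $G$-invariant.

**Conversely**, let $K$ be a nontrivial left-orderable quotient of $G$, with a left order fixed. It is torsion-free and nontrivial, so infinite. Let $G$ act on $\Omega=K$ by left multiplication through the quotient map, and let $\mathscr F$ be the finite and cofinite subsets of $K$. For finite nonempty $B$ let $P(A\mid B)=1$ if $\max B\in A$, and $0$ otherwise. For cofinite $B$ let $P(A\mid B)=1$ if $A$ is cofinite, and $0$ if $A$ is finite.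

For (a): when $B$ is finite, $P(\,\cdot\mid B)$ is the point mass at $\max B\in B$. When $B$ is cofinite, additivity holds because two cofinite subsets of an infinite set meet, and $P(B\mid B)=1$. For (b), let $A\subseteq B\subseteq C$, $B\ne\emptyset$.

* If $C$ is finite and $\max C\in B$, then $\max B=\max C$, so $P(B\mid C)=1$ and $P(A\mid B)=P(A\mid C)$.
* If $C$ is finite and $\max C\notin B$, then also $\max C\notin A$, and both sides are $0$.
* If $C$ is cofinite and $B$ is finite, then $A$ is finite and both sides are $0$.
* If $B$ and $C$ are cofinite, then $P(B\mid C)=1$ and $P(A\mid B)=P(A\mid C)$.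

Weak invariance holds since the order is left-invariant, so $\max gB=g\max B$, and since $G$ preserves finiteness and cofiniteness. It is not strongly invariant: let $g\in G$ have image $k>1$ in $K$, and let $B=\{1,k\}$. Then $P(\{1\}\mid B)=0$, while $P(g\{1\}\mid B)=P(\{k\}\mid B)=1$.

**Finite order generators.** If $G$ is generated by elements of finite order, so is each quotient. A left-orderable quotient is torsion-free, so all those generators are trivial in it, and it is trivial.

*Proof of (iii).* **$O(G)$ exists.** Subgroups of left-orderable groups are left-orderable. So are arbitrary products $\prod K_i$: well-order the index set, and compare two elements at the first index where they differ. Left multiplication does not change that index and preserves the order of the entries there. Transitivity is the usual lexicographic check: if $f<g<h$, look at the earlier of the two indices at which $f,g$ and $g,h$ first differ. Now let $W_i$ range over all normal subgroups with $G/W_i$ left-orderable ($G$ itself is one). Then $G/\bigcap W_i$ embeds in $\prod G/W_i$, so it is left-orderable, and $O(G)=\bigcap W_i$ is the least normal subgroup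 with left-orderable quotient.

**The equivalence.** If $P$ is weakly $G$-invariant, the $W$ of part (i) is one of the $W_i$. So $W\supseteq O(G)$, and $P$ is strongly $O(G)$-invariant. Conversely, if $G/O(G)$ is locally cyclic and there is a strongly $O(G)$-invariant probability, Theorem 2 with $N=O(G)$ gives a weakly $G$-invariant one. $\square$

**The lamplighter group again.** Here $O(G)=N$. The subgroup $N$ consists of elements of finite order, so it is killed in each left-orderable quotient, and $N\subseteq O(G)$. On the other hand, $G/N\cong\mathbb Z$. It is generated by $tN$, and if $t^k=h_w$, then evaluating at $f=0$ gives $w=0$, and at $f=1$ gives $x^k=1$, so $k=0$. Thus $G/N$ is left-orderable and $O(G)\subseteq N$. By Lemma 3 and Theorem 4(iii), every $(\Omega,\mathscr F)$ with $\Omega\ne\emptyset$ on which the lamplighter group acts admits a weakly invariant probability, although by Theorem 3 not every one admits a strongly invariant probability.
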